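# Erdősian functions whose series vanish

## Theorem 1 and the conjecture it contradicts

**Theorem 1.** There are infinitely many odd integers $q$ for which there is a function $f$, Erdősian modulo $q$ and depending only on $\gcd(n,q)$, such that $\sum_{n\ge1} f(n)/n$ converges and equals $0$. So Erdős's conjecture (for any Erdősian function $f$, the series $\sum_{n\ge 1} f(n)/n$ can never be equal to zero) is false.

Now for the words in it.

**Definition.** Let $q\ge2$ be an integer. A function $f:\mathbb N\to\mathbb C$ is *Erdősian modulo $q$* if it has period $q$, takes the value $0$ at the multiples of $q$, and takes values in $\{-1,+1\}$ everywhere else. It is *Erdősian* if it is Erdősian modulo some $q$.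

So an Erdősian function is a free choice of $q-1$ signs, repeated forever with a zero in between. For $q=3$, the pattern $+,-,0$ gives $1-\frac12+\frac14-\frac15+\cdots$. The problem comes from the paper "Erdősian functions and an identity of Gauss" (doi:10.3792/pjaa.95.58).

*Convergence.* The series converges if and only if $\sum_{a=1}^q f(a)=0$. Indeed, if $A=\frac1q\sum_{a\le q} f(a)$, the function $f-A$ has period $q$ and sum $0$ over a period, so its partial sums are bounded and $\sum (f(n)-A)/n$ converges by Dirichlet's test; hence $\sum f(n)/n$ converges exactly when $A=0$. If $q$ is even, $\sum_{a\le q}f(a)$ is a sum of an odd number of signs, so it is not $0$. Only odd $q$ matter.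

*Depending only on the gcd.* If $f(n)$ depends only on $\gcd(n,q)$, then for $q\nmid n$ we may write $f(n)=s(q/\gcd(n,q))$, where $s$ assigns a sign to each divisor $e>1$ of $q$. For $q=9$ there are two free signs: $s(9)$ is the value at $n$ prime to $3$, and $s(3)$ is the value at $3$ and $6$.

*The smallest periods.* For $q=3$ and $f(1)=1$, convergence forces $f(2)=-1$, and every block $\frac1{a}-\frac1{a+1}$ is positive. For $q=5$ and $f(1)=1$, convergence leaves three patterns on the residues $1,2,3,4$. For $(+,+,-,-)$ and $(+,-,+,-)$ each block is positive because $1/x$ decreases. For $(+,-,-,+)$ the block $\frac1a-\frac1{a+1}-\frac1{a+2}+\frac1{a+3}$ is positive because $1/x$ is convex. So the conjecture holds for $q=3$ and $q=5$.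

Two more theorems restrict where vanishing can happen. Here $\varphi$ is Euler's function and $v_p$ is the $p$-adic valuation.

**Theorem 2.** Let $q$ be odd and let $f$ be Erdősian modulo $q$ with $f(n)$ depending only on $\gcd(n,q)$; write $f(n)=s(q/\gcd(n,q))$ for $q\nmid n$. Then $\sum f(n)/n$ converges with sum $0$ if and only if
$$\sum_{e\mid q,\ e>1}s(e)\varphi(e)=0\quad\text{and}\quad \sum_{e\mid q,\ p\mid e}s(e)\varphi(e)\Big(v_p(e)+\frac1{p-1}\Big)=0\ \text{ for every prime } p\mid q .$$
If this happens, then $q=m^2$ with $m\equiv 1\pmod 4$.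

**Theorem 3.** If $f$ is Erdősian modulo $q$, odd (that is, $f(-n)=-f(n)$), and $\sum f(n)/n=0$, then $q$ is a perfect square.

The functions of Theorem 1 are even, since $\gcd(-n,q)=\gcd(n,q)$; Theorem 3 is about the opposite symmetry.

## Divisor weights and the reduction to finitely many equations

Throughout, $D(m)$ is the set of positive divisors of $m$, the letters $l,p$ denote primes, and a *sign function* is a function with values in $\{\pm1\}$.

**Definition.** For a prime $p$ put $\beta_p(0)=0$ and $\beta_p(j)=p^{j-2}\big((p-1)j+1\big)$ for $j\ge1$. For a positive integer $e$ put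
$$y_p(e)=\beta_p(v_p(e))\,\varphi\big(e/p^{v_p(e)}\big).$$

Thus $\beta_p(1)=1$, $\beta_p(2)=2p-1$, $\beta_p(3)=p(3p-2)$, and $y_p(e)=0$ when $p\nmid e$. For instance $y_3(45)=\beta_3(2)\varphi(5)=5\cdot4=20$ and $y_5(45)=\beta_5(1)\varphi(9)=6$. We use four facts.

If $p\mid e$, $j=v_p(e)$ and $e'=e/p^j$, then $\varphi(e)\big(j+\frac1{p-1}\big)=p^{j-1}\big((p-1)j+1\big)\varphi(e')$, so
$$\varphi(e)\Big(v_p(e)+\frac1{p-1}\Big)=p\,y_p(e)\qquad(p\mid e).\tag{1}$$
Directly from the definition,
$$y_p(er)=y_p(e)\,\varphi(r)\qquad\text{if }\gcd(e,r)=1,\ p\nmid r.\tag{2}$$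
Next, $\sum_{j\le k}\beta_p(j)=kp^{k-1}$: this is $1=1$ for $k=1$, and $kp^{k-1}+p^{k-1}\big((p-1)(k+1)+1\big)=(k+1)p^k$ is the induction step. Together with $\sum_{d\mid n}\varphi(d)=n$ this gives
$$\sum_{e\mid n}y_p(e)=\frac{kn}{p},\qquad k=v_p(n)\ge1.\tag{3}$$
Finally, parity. For odd $e>1$, $\varphi(e)$ is even; more precisely,
$$\varphi(e)\equiv2\!\!\pmod 4\ \text{ if $e$ is a power of a prime $\equiv3\!\!\pmod 4$},\qquad 4\mid\varphi(e)\ \text{ for other odd } e>1,\tag{4}$$
because $\varphi(p^j)=p^{j-1}(p-1)$ and two odd prime factors contribute two factors $2$. For odd $p$ and $j\ge1$ the number $\beta_p(j)$ is odd.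

**Proposition 4.** Let $q>1$ be odd, $s:D(q)\setminus\{1\}\to\{\pm1\}$, $f(n)=s(q/\gcd(n,q))$ for $q\nmid n$ and $f(n)=0$ for $q\mid n$. Then $\sum f(n)/n$ converges with sum $0$ if and only if $\sum_{e>1}s(e)\varphi(e)=0$ and $\sum_{e>1}s(e)y_p(e)=0$ for all primes $p\mid q$. Whenever the series converges,
$$\sum_{n\ge1}\frac{f(n)}n=\frac1q\sum_{p\mid q}p\log p\sum_{e\mid q,\ e>1}s(e)\,y_p(e).\tag{5}$$

*Proof.* There are $\varphi(e)$ integers $a\le q$ with $\gcd(a,q)=q/e$. So $\sum_{a\le q}f(a)=\sum_{e>1}s(e)\varphi(e)$, and convergence is equivalent to the vanishing of this sum. Assume it.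

Let $z>1$ be real. Writing $n=dm$ with $\gcd(m,q/d)=1$,
$$\sum_{\gcd(n,q)=d}n^{-z}=d^{-z}\zeta(z)\prod_{p\mid q/d}(1-p^{-z}).$$
With $d=q/e$ this gives $\sum f(n)n^{-z}=\zeta(z)P(z)$, where
$$P(z)=\sum_{e\mid q,\,e>1}s(e)\,(q/e)^{-z}\prod_{p\mid e}(1-p^{-z}),\qquad P(1)=\frac1q\sum_{e>1}s(e)\varphi(e)=0.$$
The partial sums of $f$ are bounded by $q$ in absolute value, so by partial summation $|\sum_{n>X}f(n)n^{-z}|\le 2qX^{-1}$ for all $z\ge1$. The convergence is therefore uniform on $z\ge1$, and the left side tends to $\sum f(n)/n$ as $z\to1^+$. On the right, $(z-1)\zeta(z)\to1$ and $P(z)/(z-1)\to P'(1)$. The logarithmic derivative at $1$ of the $e$-th term of $P$ is $-\log(q/e)+\sum_{p\mid e}\frac{\log p}{p-1}$, so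
$$\sum_{n\ge1}\frac{f(n)}n=P'(1)=\frac1q\sum_{e>1}s(e)\varphi(e)\Big[\log e-\log q+\sum_{p\mid e}\frac{\log p}{p-1}\Big].$$
The $\log q$ term drops out because $\sum s(e)\varphi(e)=0$. Since $\log e=\sum_{p\mid e}v_p(e)\log p$, collecting the coefficient of $\log p$ and using (1) gives (5).

The numbers $p\sum_e s(e)y_p(e)$ are integers, and the $\log p$ are linearly independent over $\mathbb Q$: if $\sum c_p\log p=0$ with integers $c_p$, then $\prod p^{c_p}=1$ and all $c_p=0$ by unique factorization. So the sum is $0$ exactly when every inner sum in (5) is $0$. $\square$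

By (1), Proposition 4 is the equivalence in Theorem 2. It is convenient to include $e=1$, where $\varphi(1)=1$ and $y_p(1)=0$. So to prove Theorem 1 it suffices to find infinitely many odd $q$, each with a sign function $s$ on $D(q)$ such that
$$s(1)=1,\qquad \sum_{e\mid q}s(e)\varphi(e)=1,\qquad \sum_{e\mid q}s(e)y_p(e)=0\ \ (p\mid q).\tag{6}$$

*The case $q=105$.* The divisors $3,5,7,15,21,35,105$ have $\varphi=2,4,6,8,12,24,48$, with total $104$. Since $48+4=52=2+6+8+12+24$, the choice $s(105)=s(5)=1$ and $s=-1$ on the others gives a convergent series. The sums of $s\,y_p$ are $-1-4-6+24=13$ for $p=3$, $1-2-6+12=5$ for $p=5$ and $-1-2-4+8=1$ for $p=7$. By (5) the series equals $\frac1{105}(39\log3+25\log5+7\log7)\neq0$. One equation is easy to satisfy; the whole system is the difficulty.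

## Size, parity and multiplicativity: what cannot work

*Size.* If $\sum_{e>1}s(e)\varphi(e)=0$, the largest term is at most the sum of the others: $\varphi(q)\le q-1-\varphi(q)$, so $\varphi(q)/q<\frac12$. With at most two odd primes, $\varphi(q)/q\ge\frac23\cdot\frac45=\frac8{15}>\frac12$. So $q$ has at least three distinct prime factors. The primes $3,5,7$ pass this test, as $\frac23\cdot\frac45\cdot\frac67=\frac{16}{35}<\frac12$.

*Parity.* In $\sum_e s(e)y_p(e)$ the odd terms are those with $\varphi(e/p^{v_p(e)})$ odd and $p\mid e$, that is, $e=p,p^2,\dots,p^{v_p(q)}$. So if the sum is $0$, then $v_p(q)$ is even. This rules out every squarefree $q$, and explains why all three sums for $q=105$ were odd.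

*Multiplicative signs.* The first thing to try for many primes is a multiplicative $s$, since all sums then factor over the primes. In particular (6) would demand
$$1=\sum_{e\mid q}s(e)\varphi(e)=\prod_{p\mid q}A_p,\qquad A_p=1+(p-1)\sum_{j=1}^{v_p(q)}s(p^j)p^{j-1}.$$
The $A_p$ are integers, so each is $\pm1$. If $A_p=1$, then $\sum_j s(p^j)p^{j-1}=0$, which is false modulo $p$: the left side is $\equiv s(p)=\pm1$. If $A_p=-1$, then $p-1$ divides $2$, so $p=3$. Hence $q$ would be a power of $3$ and the product would be $-1$. So multiplicative signs never work.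

The obstruction sits at one spot: on the powers $p,p^2,\dots$ of a single prime, coefficients $\pm1$ cannot make a $\varphi$-sum vanish. With *integer* coefficients there is no such obstruction. On $\{l,l^2\}$ the coefficients $-l$ and $1$ give $-l(l-1)+l(l-1)=0$. This suggests solving the equations first with odd integers as coefficients, where factoring works, and turning the integers into signs afterwards.

## Odd integer coefficients spread over rows

We take $q=Q\cdot NM$, where $Q=105^k$ and $NM$ is the product of the squares of all primes from $11$ to some prime $P$. Every divisor of $q$ is uniquely $er$ with $e\mid Q$ and $r\mid NM$. For fixed $r$, call $\{er:e\mid Q\}$ the *row* of $r$. By (2), if $c(r)=\sum_{e\mid Q}s(er)\varphi(e)$ is the row sum, then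
$$\sum_{u\mid q}s(u)\varphi(u)=\sum_{r\mid NM}c(r)\varphi(r),\qquad \sum_{u\mid q}s(u)y_p(u)=\sum_{r\mid NM}c(r)y_p(r)\quad(p\mid NM).$$
So the equations for $\varphi$ and for the primes $p\ge11$ see only the row sums. We choose odd integers $c(r)$ solving them explicitly, and then realize each $c(r)$ as a signed sum of the numbers $\varphi(e)$, $e\mid Q$.

Three equations remain, for $p=3,5,7$. For them we reserve in $D(Q)$ four small disjoint sets $G_i$ with fixed sign patterns whose $\varphi$-sum is zero; changing all the signs on $G_i$ in a row does not change the row sum, but moves the vector of the three remaining sums by $\pm2\varphi(r)g_i$, where $g_i\in\mathbb Z^3$ is a fixed vector. With signs $\xi_i(r)$ on the sets, the three equations become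
$$R+\sum_{i=1}^4\Big(\sum_{r}\xi_i(r)\varphi(r)\Big)g_i=0,$$
where $R\in\mathbb Z^3$ is the contribution of the unreserved divisors. If every odd number in a long interval is a signed sum of the $\varphi(r)$, $r\mid NM$, then we can solve this, provided that $R$ is not too large and satisfies the right congruences.

The size of $R$ is a real obstacle. The trivial bound for a row is $\varphi(r)\sum_{e\mid Q}y_p(e)=\varphi(r)kQ/p$, and summing over $r$ gives about $NM\cdot kQ$, whereas $|\sum_r\xi_i(r)\varphi(r)|\le NM$. Making $Q$ bounded is not possible, because the row sums we use are unbounded. The way out is to choose $c$ so that nearly all rows cancel in $R$: for $r=nm$ with $n\mid N$, $m\mid M$, both greater than $1$, we take $c(nm)=\sigma(n)d(m)$ with signs $\sigma(n)$ satisfying $\sum_{n>1}\sigma(n)\varphi(n)=0$, and we use opposite signs in rows with opposite row sums. What is left is of size $(N+M)kQ$, which is smaller than $NM$ if $N$ and $M$ both dominate $kQ$.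

## Signed sums of $\varphi$ over the divisors of $N_t$

**Lemma 5.** Let $w_1,\dots,w_n>0$ and $B\ge0$ with $w_i\le B+\sum_{j>i}w_j$ for all $i$. For every real $t$ with $|t|\le B+\sum_jw_j$ there are signs with $|t-\sum_j\varepsilon_jw_j|\le B$.

*Proof.* Be greedy. Let $x_0=t$ and $x_i=x_{i-1}-\varepsilon_iw_i$, with $\varepsilon_i$ the sign of $x_{i-1}$ (say $+1$ if $x_{i-1}=0$). We show $|x_i|\le B+\sum_{j>i}w_j$ by induction; $i=0$ is the hypothesis. We have $|x_i|=\big||x_{i-1}|-w_i\big|\le\max(|x_{i-1}|-w_i,\ w_i)$. The first entry is at most $B+\sum_{j>i}w_j$ by induction, the second by hypothesis. For $i=n$ this is the claim. $\square$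

Let $l_1=11<l_2=13<l_3=17<\cdots$ be all primes $\ge11$ and $N_t=\prod_{i\le t}l_i^2$. Bertrand's postulate gives $l_{i+1}\le2l_i-1$.

**Lemma 6.** There is $t_0$ such that for every $t\ge t_0$, every odd $u$ with $|u|\le N_t-80$ has the form $\sum_{e\mid N_t}\varepsilon_e\varphi(e)$ with $\varepsilon_e=\pm1$.

*Proof.* Let $t\ge7$, $F=\{1,l_1,\dots,l_t\}$ and $\Phi=\sum_{e\in F}\varphi(e)$.

**Step 1: exact representation with a small set.** The purpose is to show that every odd $u$ with $|u|\le\Phi-80$ is $\sum_{e\in F}\varepsilon_e\varphi(e)$; later, Lemma 5 will bring us into this range.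

Put $a_i=(l_i-1)/2$, that is $5,6,8,9,11,14,15,18,\dots$, and $A_i=a_1+\cdots+a_i$. We claim that for $i\ge7$ the subset sums of $a_1,\dots,a_i$ contain all integers in $[19,A_i-19]$.

For $i=7$ we have $A_7=68$. The numbers $19,\dots,34$ are, in order, $5+14$, $5+15$, $6+15$, $8+14$, $8+15$, $9+15$, $11+14$, $11+15$, $5+8+14$, $6+8+14$, $14+15$, $5+11+14$, $5+11+15$, $6+11+15$, $8+11+14$, $8+11+15$. Taking complements gives $34,\dots,49$.

Suppose the claim holds for $i$. Adding $a_{i+1}$ or not, we reach $[19,A_i-19]$ and $[19+a_{i+1},A_{i+1}-19]$. These leave no integer out if $19+a_{i+1}\le A_i-18$, i.e. if $a_{i+1}\le A_i-37$. This inequality holds for $i=7$, since $a_8=18\le31$. And if $a_i\le A_{i-1}-37$, then $A_i-37\ge2a_i=l_i-1\ge a_{i+1}$ by Bertrand. So it holds for all $i\ge7$, and the claim follows.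

A signed sum is twice a subset sum minus $A_t$. Hence the sums $\sum\pm a_i$ include all $v\equiv A_t\pmod2$ with $|v|\le A_t-38$. Given an odd $u$, the numbers $(u-1)/2$ and $(u+1)/2$ differ by $1$, so we can choose $\varepsilon=\pm1$ with $v=(u-\varepsilon)/2\equiv A_t\pmod 2$. Then $u=\varepsilon\varphi(1)+2v$, and $2v$ is a signed sum of the $\varphi(l_i)=2a_i$ as soon as $(|u|+1)/2\le A_t-38$. Since $\Phi=2A_t+1$, this reads $|u|\le\Phi-78$.

**Step 2: an order whose tails can be summed.** The purpose is to find an order of $D(N_t)$ in which the elements after $e$ weigh at least $\frac32\varphi(e)$, unless $e$ has only small prime factors.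

Let $e$ precede $e'$ if $v_{l_i}(e)>v_{l_i}(e')$ for the largest $i$ where the exponents differ. For $t=2$ the order is $13^2 11^2,\ 13^2 11,\ 13^2,\ 13\cdot11^2,\ 13\cdot11,\ 13,\ 11^2,\ 11,\ 1$.

Write $v_i=v_{l_i}(e)$. An $e'$ after $e$ agrees with $e$ above some index $i$, has a smaller exponent at $i$, and is arbitrary below. Since $\sum_{v<v_i}\varphi(l_i^v)=l_i^{v_i-1}=\varphi(l_i^{v_i})/(l_i-1)$ when $v_i\ge1$, and $\sum_{d\mid l^2}\varphi(d)=l^2$, we get
$$\sum_{e'\text{ after }e}\varphi(e')=\varphi(e)S(e),\qquad S(e)=\sum_{i:\ l_i\mid e}\frac{\theta_i}{l_i-1},\qquad \theta_i=\prod_{j<i}\lambda_j,\quad \lambda_j=\frac{l_j^2}{\varphi(l_j^{v_j})}.$$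
For example, after $13\cdot 11$ come $13,11^2,11,1$ with total weight $12+121=133$, and indeed $120\big(\frac1{10}+\frac{121}{10}\cdot\frac1{12}\big)=133$.

The value of $\lambda_j$ is $l_j^2$, $\frac{l_j^2}{l_j-1}$, $\frac{l_j}{l_j-1}$ for $v_j=0,1,2$, so always $\lambda_j\ge\frac{l_j}{l_j-1}>1$. The product $\prod\frac l{l-1}$ over primes diverges. So we may fix $w_0$ with $\prod_{11\le l<w_0}\frac l{l-1}\ge3$ and then $w_1\ge w_0$ with $\prod_{w_0\le l\le w_1}\frac l{l-1}\ge2$. These do not depend on $t$.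

*Claim: $S(e)\ge\frac32$ if the largest prime factor $l_r$ of $e$ is $\ge w_1$.*

Suppose first that $v_j=2$ for all $j<r$. Then $\theta_{i+1}-\theta_i=\theta_i\big(\frac{l_i}{l_i-1}-1\big)=\frac{\theta_i}{l_i-1}$ for $i<r$, and summing, $S(e)\ge\theta_r-\theta_1=\theta_r-1\ge2$, because all primes from $11$ up to $w_0$ (exclusive) have index below $r$.

Otherwise let $j<r$ be the largest index below $r$ with $v_j\le1$. Then $v_{j+1}=\dots=v_{r-1}=2$, all of $l_{j+1},\dots,l_r$ divide $e$, and $l_{j+1}-1\le2(l_j-1)$ by Bertrand. There are three cases.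

- If $v_j=0$: $S(e)\ge\dfrac{\theta_{j+1}}{l_{j+1}-1}\ge\dfrac{l_j^2}{2l_j}\ge5$.
- If $v_j=1$ and $l_j\ge w_0$: now $\theta_j\ge3$, so $\theta_{j+1}\ge\dfrac{3l_j^2}{l_j-1}$ and $S(e)\ge\dfrac{3l_j^2}{(l_j-1)\cdot2(l_j-1)}\ge\dfrac32$.
- If $v_j=1$ and $l_j<w_0$: for $j<i\le r$ we have $\theta_i=\theta_{j+1}\prod_{j<h<i}\frac{l_h}{l_h-1}$, so the terms $\frac{\theta_i}{l_i-1}$ telescope as before and
$$S(e)\ge\sum_{i=j+1}^r\frac{\theta_i}{l_i-1}=\theta_{j+1}\Big(\prod_{i=j+1}^r\frac{l_i}{l_i-1}-1\Big)\ge\theta_{j+1}\ge\frac{l_j^2}{l_j-1}\ge11.$$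
The product is at least $2$ because it runs over all primes above $l_j$ up to $l_r$, hence over all primes in $[w_0,w_1]$.

This proves the claim.

**Step 3: greedy, then exact.** The purpose is to combine the two steps. Let $B=\Phi-80$, and let $t$ be so large that $B\ge160$ and $B\ge\prod_{11\le l<w_1}l^2$. Let $W=D(N_t)\setminus F$, in the order of Step 2. We check the hypothesis of Lemma 5 for the weights $\varphi(e)$, $e\in W$. If $\varphi(e)\le B$, there is nothing to check. If $\varphi(e)>B$, then $e$ cannot divide $\prod_{11\le l<w_1}l^2$, so its largest prime factor is at least $w_1$ and $S(e)\ge\frac32$. Discarding $F$ costs at most $\Phi$, so the elements of $W$ after $e$ weigh at least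
$$\tfrac32\varphi(e)-\Phi\ \ge\ \varphi(e)+80-\Phi=\varphi(e)-B,$$
because $\frac12\varphi(e)>\frac12B\ge80$. So Lemma 5 applies, with range $B+\sum_{e\in W}\varphi(e)=\Phi-80+N_t-\Phi=N_t-80$.

Given an odd $u$ with $|u|\le N_t-80$, choose signs on $W$ whose signed sum $\Sigma_W$ satisfies $|u-\Sigma_W|\le B=\Phi-80$. As $1\notin W$, $\Sigma_W$ is even and $u-\Sigma_W$ is odd. Step 1 represents it with signs on $F$. $\square$

## Fourteen divisors of $105^4$ and a lattice of index two

For divisors $e$ of $105^k$ with $k\ge4$ write $y(e)=(y_3(e),y_5(e),y_7(e))$. Let $G_1,\dots,G_4$ be the following sets; $\gamma_i=+1$ before the bar and $-1$ after it. The $\varphi$-sums are written next to them.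

- $G_1=\{3,27\mid25\}$: $\ 2+18-20=0$.
- $G_2=\{45,81\mid49,63\}$: $\ 24+54-42-36=0$.
- $G_3=\{175,225\mid525\}$: $\ 120+120-240=0$.
- $G_4=\{125,147\mid75,315\}$: $\ 100+84-40-144=0$.

The sets are disjoint and have $14$ elements together, all dividing $3^45^37^2$. By construction
$$\sum_{e\in G_i}\gamma_i(e)\varphi(e)=0\qquad(i=1,2,3,4).\tag{7}$$
From $\beta_3=1,5,21,81$, $\beta_5=1,9,65$, $\beta_7=1,13$ one computes the vectors $y(e)$:

| $e$ | $y(e)$ | $e$ | $y(e)$ |
|---|---|---|---|
| $3$ | $(1,0,0)$ | $175$ | $(0,54,20)$ |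
| $27$ | $(21,0,0)$ | $225$ | $(100,54,0)$ |
| $25$ | $(0,9,0)$ | $525$ | $(120,108,40)$ |
| $45$ | $(20,6,0)$ | $125$ | $(0,65,0)$ |
| $81$ | $(81,0,0)$ | $147$ | $(42,0,26)$ |
| $49$ | $(0,0,13)$ | $75$ | $(20,18,0)$ |
| $63$ | $(30,0,6)$ | $315$ | $(120,36,24)$ |

Hence the vectors $g_i=\sum_{e\in G_i}\gamma_i(e)y(e)$ are
$$g_1=(22,-9,0),\quad g_2=(71,6,-19),\quad g_3=(-20,0,-20),\quad g_4=(-98,11,2).$$

**Lemma 7.** The vectors $g_1,\dots,g_4$ generate $\Lambda_0=\{(a,b,c)\in\mathbb Z^3:\ a+c\text{ even}\}$.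

*Proof.* The sums $a+c$ are $22,52,-40,-96$, so all $g_i$ lie in $\Lambda_0$, which has index $2$ in $\mathbb Z^3$. Let $\Lambda$ be the group they generate. If three of them are independent, the lattice they span has index $|\det|$ in $\mathbb Z^3$, and this is a multiple of $[\mathbb Z^3:\Lambda]$. Now $g_1\times g_2=(171,418,771)$, so
$$\det(g_1,g_2,g_3)=-20(171+771)=-18840,\qquad\det(g_1,g_2,g_4)=-16758+4598+1542=-10618.$$
Euclid's algorithm gives $\gcd(18840,10618)=2$ (remainders $8222,2396,1034,328,50,28,22,6,4,2$). So $[\mathbb Z^3:\Lambda]$ divides $2$; since $\Lambda\subset\Lambda_0$, we get $\Lambda=\Lambda_0$. $\square$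

Could a better choice of sets give all of $\mathbb Z^3$? No, and the reason will be used later. For $e\mid Q$ put
$$L(e)=\varphi(e)-2y_3(e)-4y_5(e)-6y_7(e).$$
Then
$$L(1)=1\quad\text{and}\quad 4\mid L(e)\ \text{ for } e\mid Q,\ e>1.\tag{8}$$
Indeed $L(3^j)=2(3^{j-1}-\beta_3(j))$ and $L(7^j)=6(7^{j-1}-\beta_7(j))$ with $\beta$ odd; for $5^j$ both terms are multiples of $4$; and if $e$ has at least two prime factors, then $4\mid\varphi(e)$, while $y_3(e)$ and $y_7(e)$ are zero or an odd number times $\varphi$ of an odd number $>1$, hence even. So a signed set of divisors $>1$ with $\varphi$-sum zero and $y$-vector $(a,b,c)$ has $-2a-4b-6c\equiv0\pmod4$, that is, $a+c$ even.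

## Signed sums of $\varphi$ over the remaining divisors of $105^k$

**Definition.** Let $E$ be a finite set of odd positive integers with $1\in E$, and let $M$ be odd. We call $E$ *$M$-full* if every odd $u$ with $|u|\le M$ is a signed sum of $(\varphi(e))_{e\in E}$.

For example $\{1,3\}$ is $3$-full, since $\pm1\pm2$ takes the values $\pm1,\pm3$; the set $\{1,5\}$ is not even $1$-full. (In this section $M$ denotes a fullness bound; later $M$ is a factor of $q$.)

If $E$ is $M$-full, $e\notin E$ is odd and $\varphi(e)\le M+1$, then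
$$E\cup\{e\}\ \text{ is }\ (M+\varphi(e))\text{-full}.\tag{9}$$
Indeed, $\varphi(e)$ is even. For odd $u$ with $|u|\le M+\varphi(e)$ the odd number $|u|-\varphi(e)$ is at most $M$, and $\varphi(e)-|u|\le\varphi(e)-1\le M$. So $|u|-\varphi(e)$ is a signed sum over $E$, and $u$ is one over $E\cup\{e\}$, after a change of all signs if $u<0$.

**Lemma 8.** Let $k\ge4$, $Q=105^k$ and $H=D(Q)\setminus(G_1\cup\dots\cup G_4)$. Every odd $u$ with $|u|\le Q-1054$ is $\sum_{e\in H}\varepsilon_e\varphi(e)$ with $\varepsilon_e=\pm1$.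

*Proof.*

**Step 1: a start.** The purpose is a first full set to which (9) can be applied. The set $E_0=\{1,5,7,15,21,35,105\}\subset H$ has $\varphi$-values $1,4,6,8,12,24,48$. The subset sums of $\{2,3,4,6\}$ contain $[2,13]$:
$$2,\ 3,\ 4,\ 2+3,\ 6,\ 3+4,\ 2+6,\ 3+6,\ 4+6,\ 2+3+6,\ 2+4+6,\ 3+4+6.$$
Allowing $12$ gives $[2,25]$ and allowing $24$ gives $[2,49]$, out of a total of $51$. So the signed sums of $2,3,4,6,12,24$ include all odd $v$ with $|v|\le47$. For odd $u$ with $|u|\le93$ choose $\varepsilon=\pm1$ so that $v=(u-\varepsilon)/2$ is odd; then $|v|\le47$ and $u=\varepsilon+2v$. Hence $E_0$ is $93$-full.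

**Step 2: all divisors of $m_*=3^45^37^2=496125$ that lie in $H$.** The purpose is to reach a base from which a uniform induction works. We apply (9) repeatedly. The table is read row by row; each triple gives the element $e$, its weight $\varphi(e)$, and the new bound.

| $e$ | $\varphi$ | bound | $e$ | $\varphi$ | bound | $e$ | $\varphi$ | bound |
|---|---|---|---|---|---|---|---|---|
| 9 | 6 | 99 | 135 | 72 | 171 | 189 | 108 | 279 |
| 245 | 168 | 447 | 375 | 200 | 647 | 405 | 216 | 863 |
| 441 | 252 | 1115 | 567 | 324 | 1439 | 735 | 336 | 1775 |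
| 675 | 360 | 2135 | 945 | 432 | 2567 | 875 | 600 | 3167 |
| 1125 | 600 | 3767 | 1575 | 720 | 4487 | 1323 | 756 | 5243 |
| 1225 | 840 | 6083 | 2205 | 1008 | 7091 | 2025 | 1080 | 8171 |
| 2625 | 1200 | 9371 | 2835 | 1296 | 10667 | 3675 | 1680 | 12347 |
| 3375 | 1800 | 14147 | 4725 | 2160 | 16307 | 3969 | 2268 | 18575 |
| 6615 | 3024 | 21599 | 7875 | 3600 | 25199 | 6125 | 4200 | 29399 |
| 11025 | 5040 | 34439 | 10125 | 5400 | 39839 | 14175 | 6480 | 46319 |
| 18375 | 8400 | 54719 | 19845 | 9072 | 63791 | 23625 | 10800 | 74591 |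
| 33075 | 15120 | 89711 | 55125 | 25200 | 114911 | 70875 | 32400 | 147311 |
| 99225 | 45360 | 192671 | 165375 | 75600 | 268271 | 496125 | 226800 | 495071 |

Each weight is at most the previous bound plus $1$, so (9) applies each time. We have used $7+39=46$ elements, and $m_*$ has $5\cdot4\cdot3=60$ divisors, of which $14$ lie in the $G_i$; so these are all of $H\cap D(m_*)$. Since $495071=m_*-1054$, the set $H\cap D(m_*)$ is $(m_*-1054)$-full. (The $1054$ is $1044$, the total weight of the $G_i$, plus the $10$ lost in Step 1, where the total was $103$.)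

**Step 3: one more prime factor at a time.** The purpose is to pass from $m$ to $ml$. Let $m_*\mid m$, $l\in\{3,5,7\}$, $j=v_l(m)$, $ml\mid Q$, and suppose that $H\cap D(m)$ is $(m-1054)$-full. Put $m_0=m/l^j$. The new divisors are $l^{j+1}d$ with $d\mid m_0$. They all lie in $H$, since every element of the $G_i$ divides $m_*$ and $l^{j+1}\nmid m_*$. Their weights are $l^j(l-1)\varphi(d)$. Add them in order of increasing $d$. When $d$ is treated, its proper divisors have already contributed $l^j(l-1)(d-\varphi(d))$ to the bound. So (9) applies if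
$$l^j(l-1)\big(2\varphi(d)-d\big)\le m-1053.$$
If $d$ is divisible by both primes of $m_0$, then $\varphi(d)/d=\frac{24}{35},\frac47,\frac8{15}$ for $l=3,5,7$, so $(l-1)\big(\frac{2\varphi(d)}d-1\big)=\frac{26}{35},\frac47,\frac25$; as $l^jd\le m$, the left side is at most $\frac{26}{35}m$. Otherwise $d$ misses one of these primes, whose power in $m_0$ is at least $49$, so $d\le m_0/49$ and $(l-1)(2\varphi(d)-d)\le6d\le\frac6{49}m_0$; again the left side is at most $\frac{26}{35}m$. Finally $\frac{26}{35}m\le m-1053$ because $m\ge4095$.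

The new weights add up to $l^j(l-1)m_0=(l-1)m$, so $H\cap D(ml)$ is $(ml-1054)$-full. Since $m_*\mid105^k$ for $k\ge4$, we reach $Q$ from $m_*$ by such steps. $\square$

## Parameters and row sums

Let $t$ be large with $\#\{i\le t:\ l_i\equiv3\pmod 4\}$ *even*. There are infinitely many such $t$, since there are infinitely many primes $\equiv3\pmod4$ and so the count keeps changing parity. Put
$$P=l_t,\qquad N=N_{t-2},\qquad M=l_{t-1}^2l_t^2,\qquad NM=N_t,\qquad Q=105^k,\qquad q=QNM,$$
where $k\ge4$ is the least even integer with $105^k\ge2P^3$. We assume $t-2\ge t_0$, and $t$ large enough for the following estimates. If $2P^3>105^4$, then $k\ge6$ and $105^{k-2}<2P^3$ by minimality, so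
$$2P^3\le Q<22050\,P^3,\qquad k=O(\log P),\qquad Q-1054\ge P^3.\tag{10}$$
Bertrand gives $l_{t-1}>P/2$, hence $M\ge P^4/4$. Likewise $l_{t-2}>P/4$, $l_{t-3}>P/8$, $l_{t-4}>P/16$, so $N\ge(l_{t-2}l_{t-3}l_{t-4})^2\ge P^6/2^{18}\ge P^4\ge M$ once $P\ge2^9$.

We now choose the row sums. For a prime $l$ set
$$\alpha_l(1)=-l,\quad\alpha_l(2)=1,\qquad\tau_l(1)=-(2l-1),\quad\tau_l(2)=1.$$
Since $\varphi(l)=l-1$, $\varphi(l^2)=l(l-1)$, $\beta_l(1)=1$, $\beta_l(2)=2l-1$,
$$\sum_{j=1}^2\alpha_l(j)\varphi(l^j)=0,\qquad\sum_{j=1}^2\tau_l(j)\beta_l(j)=0,\qquad\sum_{j=1}^2\tau_l(j)\varphi(l^j)=-(l-1)^2.\tag{11}$$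
So $\alpha_l$ kills $\varphi$ on $\{l,l^2\}$ and $\tau_l$ kills $\beta_l$. For $l=11$: $\tau$ gives $-21+21=0$ on $\beta$ and $-210+110=-100$ on $\varphi$. Three functions are built from these.

*The signs $\sigma$ on $N$.* By Lemma 6 with $u=1$ there are signs with $\sum_{n\mid N}\varepsilon_n\varphi(n)=1$. By (4), the $n\mid N$ with $\varphi(n)\equiv2\pmod4$ are the $l,l^2$ with $l\equiv3\pmod4$; their number is even. So modulo $4$ the sum is $\varepsilon_1$, and $\varepsilon_1=1$. Put $\sigma(n)=\varepsilon_n$ for $n>1$. Then $\sum_{n>1}\sigma(n)\varphi(n)=0$.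

*The integers $d$ on $M$.* For $m\mid M$, $m>1$, let $d(m)=\alpha_l(v_l(m))$, where $l$ is the smallest prime factor of $m$. Group the $m$ by their set of prime factors: the sum of $d(m)\varphi(m)$ over each group is a product with a factor $\sum_j\alpha_l(j)\varphi(l^j)=0$. So $\sum_{m>1}d(m)\varphi(m)=0$.

*The integers $b_K$ on $K=N$ or $K=M$.* For $n\mid K$, $n>1$: if $n=l^j$, let $b_K(n)=\tau_l(j)$; if $n$ has at least two prime factors and $l<l'$ are the two smallest, let $b_K(n)=\alpha_l(v_l(n))\,\alpha_{l'}(v_{l'}(n))$. Then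
$$\sum_{n>1}b_K(n)\varphi(n)=-\sum_{l\mid K}(l-1)^2,\qquad\sum_{n>1}b_K(n)y_p(n)=0\quad(p\mid K).\tag{12}$$
Again group by the set of prime factors. A group with a single prime $l$ gives $-(l-1)^2$ in the first sum; in the second it gives $\sum_j\tau_p(j)\beta_p(j)=0$ if $l=p$, and $0$ if $l\ne p$ because $y_p(l^j)=0$. A group with at least two primes gives $0$ in the first sum, because of the factor $\sum_j\alpha_l(j)\varphi(l^j)$. In the second sum it gives $0$ if $p$ is not in the group's set; if it is, then at least one of $l,l'$ differs from $p$, and that prime contributes a factor $\sum_j\alpha(j)\varphi=0$. This is why two factors $\alpha$ are used.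

Now define, for $n\mid N$ and $m\mid M$,
$$c(nm)=\begin{cases}\sigma(n)d(m)&n>1,\ m>1,\\ b_N(n)&n>1,\ m=1,\\ b_M(m)&n=1,\ m>1,\\ c_0:=1+\sum_{i\le t}(l_i-1)^2&n=m=1.\end{cases}$$

**Lemma 9.** All $c(r)$ are odd, $|c(r)|\le P^3$, and
$$\sum_{r\mid NM}c(r)\varphi(r)=1,\qquad\sum_{r\mid NM}c(r)y_p(r)=0\quad(p\mid NM).\tag{13}$$

*Proof.* The values of $\sigma,\alpha,\tau$ are odd, and $c_0$ is $1$ plus a sum of even squares. For the size: $|\sigma d|\le P$, $|b_K|\le\max(2P-1,P^2)$, and $c_0\le1+(P-1)(P-1)^2\le P^3$ since $t\le P-1$.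

In the $\varphi$-sum the rows with $n,m>1$ give $\big(\sum_{n>1}\sigma\varphi\big)\big(\sum_{m>1}d\varphi\big)=0$; the others give, by (12), $c_0-\sum_{l\mid N}(l-1)^2-\sum_{l\mid M}(l-1)^2=1$.

Let $p\mid N$. Rows with $n=1$ have $y_p(r)=0$. Rows with $m=1$, $n>1$ give $0$ by (12). Rows with $n,m>1$ give $\big(\sum_{n>1}\sigma(n)y_p(n)\big)\big(\sum_{m>1}d(m)\varphi(m)\big)=0$ by (2). Let $p\mid M$. Rows with $m=1$ have $y_p(r)=0$, rows with $n=1$, $m>1$ give $0$ by (12), and rows with $n,m>1$ give $\big(\sum_{n>1}\sigma(n)\varphi(n)\big)\big(\sum_{m>1}d(m)y_p(m)\big)=0$. $\square$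

## From row sums to signs, and the equations at $3$, $5$, $7$

**Step 1: filling the rows.** The purpose is to define $s$ so that the row sums are $c(r)$. For odd $c$ with $0<c\le P^3$ let $h_c$ be a sign function on $H$ with $\sum_{e\in H}h_c(e)\varphi(e)=c$; it exists by Lemma 8, as $P^3\le Q-1054$. Put $h_{-c}=-h_c$. Then for all odd $c$ with $|c|\le P^3$ the sum is $c$, and
$$\eta(c):=\sum_{e\in H}h_c(e)\,y(e)\in\mathbb Z^3$$
is an odd function of $c$. By (3), $\|\eta(c)\|_\infty\le\max_{l\in\{3,5,7\}}\sum_{e\mid Q}y_l(e)=\max_l kQ/l\le kQ$.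

With sign functions $\xi_1,\dots,\xi_4$ on $D(NM)$, still to be chosen, put for $r\mid NM$
$$s(er)=h_{c(r)}(e)\quad(e\in H),\qquad s(er)=\gamma_i(e)\,\xi_i(r)\quad(e\in G_i).$$
By (7), the row sum is $\sum_{e\mid Q}s(er)\varphi(e)=c(r)$ for *every* choice of the $\xi_i$. Hence by (2) and (13), for any $\xi_i$,
$$\sum_{u\mid q}s(u)\varphi(u)=1,\qquad\sum_{u\mid q}s(u)y_p(u)=0\quad(p\mid NM).\tag{14}$$
Moreover, reduce the row sum modulo $4$. The $e\mid Q$ with $\varphi(e)\equiv2\pmod4$ are $3^j,7^j$ with $1\le j\le k$, in number $2k$; together they contribute $4k\equiv0$. So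
$$s(r)\equiv c(r)\pmod4\qquad(r\mid NM).\tag{15}$$
Note that $s(r)=h_{c(r)}(1)$ does not depend on the $\xi_i$.

We also need $c_0$ modulo $8$. Since $(l-1)^2\equiv4$ or $0\pmod8$ according as $l\equiv3$ or $1\pmod4$, and the number of $l_i\equiv3\pmod4$ with $i\le t$ is even,
$$c_0\equiv1\pmod8,\qquad\text{and so}\qquad s(1)=1\tag{16}$$
by (15) with $r=1$. That settles the first condition of (6).

**Step 2: the remaining three sums and their size.** The purpose is to write the equations at $3,5,7$ in terms of the $\xi_i$ and to bound the part outside our control. By (2) the vector $\sum_{u\mid q}s(u)\,(y_3(u),y_5(u),y_7(u))$ equals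
$$R+\sum_{i=1}^4\hat\xi_i\,g_i,\qquad R=\sum_{r\mid NM}\varphi(r)\,\eta(c(r)),\qquad\hat\xi_i=\sum_{r\mid NM}\xi_i(r)\varphi(r).\tag{17}$$
In the rows with $n,m>1$ we have $\eta(\sigma(n)d(m))=\sigma(n)\eta(d(m))$, because $\eta$ is odd. So these rows contribute
$$\Big(\sum_{n>1}\sigma(n)\varphi(n)\Big)\sum_{m>1}\varphi(m)\,\eta(d(m))=0$$
to $R$. The remaining rows have $m=1$ or $n=1$ and total weight $N+M-1$. Hence
$$\|R\|_\infty\le(N+M)kQ.\tag{18}$$

**Step 3: the congruences.** We want odd numbers $\hat\xi_i=1+2n_i$ with $R+\sum_i(1+2n_i)g_i=0$, that is, $\sum_in_ig_i=-\frac12\big(R+\sum_ig_i\big)$. By Lemma 7 the purpose of this step is the following.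

**Lemma 10.** $Z:=-\frac12\big(R+\sum_ig_i\big)$ lies in $\Lambda_0$.

*Proof.* Let $\tilde s$ be $s$ with all $\xi_i\equiv1$. Then $\hat\xi_i=NM$, and the vector (17) is $\tilde Y=R+NM\sum_ig_i$, with coordinates $\tilde Y_3,\tilde Y_5,\tilde Y_7$. Thus
$$-Z=\tfrac12\tilde Y-\tfrac{NM-1}2\sum_ig_i.$$
As $NM$ is an odd square, $\frac{NM-1}2$ is a multiple of $4$, so the last term is in $4\mathbb Z^3\subset\Lambda_0$. It remains to show that $\tilde Y=2\tilde Z$ with $\tilde Z\in\Lambda_0$.

*Integrality.* Modulo $2$ signs do not matter, so by (3), $\tilde Y_l\equiv\sum_{e,r}y_l(e)\varphi(r)=NM\cdot kQ/l\equiv0$, because $k$ is even. So $\tilde Z=\frac12\tilde Y\in\mathbb Z^3$, and we must show that $\tilde Z_3+\tilde Z_7$ is even.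

*One sum, two ways.* Consider $T=\sum_{e\mid Q,\,r\mid NM}\tilde s(er)\varphi(r)L(e)$ modulo $8$. From the definition of $L$ and (14),
$$T=1-2\tilde Y_3-4\tilde Y_5-6\tilde Y_7=1-4\tilde Z_3-8\tilde Z_5-12\tilde Z_7\equiv1-4(\tilde Z_3+\tilde Z_7)\pmod8.$$
On the other hand, for $e>1$ we have $4\mid L(e)$ by (8), so $\tilde s(er)L(e)\equiv L(e)\pmod8$. With $x_1=\sum_r\tilde s(r)\varphi(r)$, the part with $e=1$,
$$T\equiv x_1+NM\sum_{e\mid Q,\ e>1}L(e)\pmod8.$$
By (3),
$$\sum_{e\mid Q}L(e)=Q\Big(1-\frac{2k}3-\frac{4k}5-\frac{6k}7\Big)=105^{k-1}(105-244k)\equiv1-4k\equiv1\pmod8,$$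
since $105\equiv1$ and $244\equiv4\pmod8$, and $k$ is even. As $L(1)=1$, $\sum_{e>1}L(e)\equiv0\pmod8$, and $T\equiv x_1$.

*The value of $x_1$.* By (15), $4\mid c(r)-\tilde s(r)$, and $\varphi(r)$ is even for $r>1$. So by (13) and (16),
$$x_1=\sum_r\varphi(r)c(r)-\sum_r\varphi(r)\big(c(r)-\tilde s(r)\big)\equiv1-\big(c_0-\tilde s(1)\big)\equiv1\pmod8.$$
Comparing, $4(\tilde Z_3+\tilde Z_7)\equiv0\pmod8$, so $\tilde Z_3+\tilde Z_7$ is even. $\square$

**Step 4: choosing the $\xi_i$.** The purpose is to solve the three equations. The vectors $(1,0,1),(0,1,0),(0,0,2)$ are a basis of $\Lambda_0$, and in it $Z$ has the coordinates $Z_3$, $Z_5$, $(Z_7-Z_3)/2$, all at most $\|Z\|_\infty$ in absolute value. By Lemma 7 each basis vector is a fixed integer combination of the $g_i$. So there is an absolute constant $K$ with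
$$Z=\sum_{i=1}^4n_ig_i,\qquad n_i\in\mathbb Z,\qquad|n_i|\le K\|Z\|_\infty.$$
Since $\sum_ig_i=(-25,8,-37)$, (18) gives $\|Z\|_\infty\le\frac12\big((N+M)kQ+37\big)\le(N+M)kQ\le2NkQ$ for large $t$. Therefore
$$|1+2n_i|\le1+4KNkQ\le NM-80$$
for $t$ large, because $M\ge P^4/4$ while $kQ=O(P^3\log P)$ by (10). The numbers $1+2n_i$ are odd, so Lemma 6, applied to $N_t=NM$, provides sign functions $\xi_i$ on $D(NM)$ with $\hat\xi_i=1+2n_i$. With this choice (17) equals
$$R+\sum_ig_i+2\sum_in_ig_i=R+\sum_ig_i+2Z=0.$$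

**Step 5: the function.** The purpose is to collect the conditions. By (16), (14) and Step 4, the sign function $s$ satisfies (6). By Proposition 4, the function $f$ with $f(n)=s(q/\gcd(n,q))$ for $q\nmid n$ and $f(n)=0$ for $q\mid n$ has $\sum f(n)/n=0$. It is Erdősian modulo $q$ and depends only on $\gcd(n,q)$. Infinitely many $t$ are admissible and different $t$ give different $q$. This proves Theorem 1. $\blacksquare$

## Why $q=m^2$ with $m\equiv1\pmod 4$: the rest of Theorem 2

The equivalence in Theorem 2 is Proposition 4 with (1). Assume that the equations hold and put $k_p=v_p(q)$.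

**Step 1: $q$ is a square.** This is the parity argument from before: in $\sum_es(e)y_p(e)=0$ the odd terms are exactly those with $e=p^j$, $1\le j\le k_p$. So $k_p$ is even for every $p\mid q$.

**Step 2: what the $\varphi$-equation says modulo $8$.** The purpose is to isolate the powers of primes $p\equiv3\pmod4$. In $\sum_{e>1}s(e)\varphi(e)=0$ all other $e$ have $4\mid\varphi(e)$ by (4), hence $s(e)\varphi(e)\equiv\varphi(e)\pmod8$. Their total is
$$\equiv(q-1)-\sum_{p\equiv3\,(4)}(p^{k_p}-1)\equiv0\pmod8,$$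
since $q$ and the $p^{k_p}$ are odd squares. (Here and below $p$ runs over primes dividing $q$.) Hence
$$\sum_{p\equiv3\,(4)}\ \sum_{j=1}^{k_p}s(p^j)\varphi(p^j)\equiv0\pmod8.\tag{19}$$

**Step 3: what the $y_p$-equation says modulo $4$.** The purpose is to find each inner sum of (19). Let $p\equiv3\pmod4$. Then $\beta_p(j)\equiv(-1)^j(2j+1)\equiv1\pmod4$: for even $j$ this is $2j+1\equiv1$, for odd $j$ it is $-(2j+1)\equiv-3\equiv1$. In $\sum_es(e)y_p(e)=0$ consider the terms $e=p^je'$ with $j\ge1$, $e'>1$, $p\nmid e'$. Each is even, and it is $\equiv2\pmod4$ exactly when $e'$ is a power of a prime $p'\equiv3\pmod4$. There are $k_p\sum_{p'\ne p,\ p'\equiv3\,(4)}k_{p'}$ of those, an even number. So these terms contribute $0$ modulo $4$, and what remains is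
$$\sum_{j=1}^{k_p}s(p^j)\equiv0\pmod4.$$
Since $p\equiv-1\pmod4$ and there are $k_p/2$ even indices $j$,
$$\sum_js(p^j)p^{j-1}\equiv\sum_js(p^j)-2\sum_{j\text{ even}}s(p^j)\equiv-k_p\equiv k_p\pmod4.$$
Multiplying by $p-1=2\cdot\frac{p-1}2$, with $\frac{p-1}2$ odd and $k_p$ even, $\sum_js(p^j)\varphi(p^j)\equiv2k_p\pmod8$.

**Step 4: conclusion.** The purpose is to put this into (19): $4\sum_{p\equiv3\,(4)}k_p/2\equiv0\pmod8$. So $\sum_{p\equiv3\,(4)}k_p/2$ is even, and $m=\prod_pp^{k_p/2}\equiv(-1)^{\sum_{p\equiv3(4)}k_p/2}=1\pmod4$. $\blacksquare$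

The periods constructed above have this shape: there $m=105^{k/2}l_1\cdots l_t$, with $105\equiv1\pmod4$ and an even number of $l_i\equiv3\pmod4$. Nothing here classifies all $q$, or all $f$, for which vanishing occurs.

## Odd functions and the rationality of a square root of $\pm q$

We prove Theorem 3. Let $f$ be odd and Erdősian modulo $q$ with $\sum f(n)/n=0$.

**Step 1: a cotangent sum.** The purpose is to make the series algebraic. If $q$ were even, then $f(q/2)=f(-q/2)=-f(q/2)$ would force $f(q/2)=0$, which is not allowed. So $q$ is odd. Extend $f$ to $\mathbb Z$ by periodicity. As $f(n)/n$ is even in $n$,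
$$\sum_{n\ge1}\frac{f(n)}n=\frac12\lim_{X\to\infty}\sum_{0<|n|<Xq}\frac{f(n)}n=\frac12\sum_{a=1}^{q-1}f(a)\lim_{X\to\infty}\sum_{h=-X}^{X-1}\frac1{a+hq}=\frac{\pi}{2q}\sum_{a=1}^{q-1}f(a)\cot\frac{\pi a}q,$$
with $X$ running over integers, by the partial fractions of the cotangent. Let $\zeta=e^{2\pi i/q}$, and for $a\not\equiv0$
$$y_a=\frac1{1-\zeta^a}=\frac12+\frac i2\cot\frac{\pi a}q$$
(this $y_a$ is unrelated to $y_p$). Let $S=\{a\bmod q:\ f(a)=1\}$. Since $f$ is odd, the nonzero residues are the disjoint union of $S$ and $-S$, and $|S|=\frac{q-1}2$. Vanishing means $\sum_{a\in S}\cot\frac{\pi a}q=0$, that is,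
$$\sum_{a\in S}y_a=\frac{q-1}4.\tag{20}$$

**Step 2: Galois conjugation moves $S$ by an even number of elements.** The purpose is a parity statement. For $\gcd(t,q)=1$ put $\kappa(t)=|tS\setminus S|$; we show that it is even. Let $\mathcal O=\mathbb Z[\zeta,1/q]$. If $a\not\equiv0$, then $\zeta^a$ is a primitive $d$-th root of unity for some $d\mid q$, $d>1$, and $\prod_{0<b<d}(1-\zeta^{ab})=d$; so $y_a=\frac1d\prod_{1<b<d}(1-\zeta^{ab})\in\mathcal O$. Also $y_a+y_{-a}=1$.

Apply the automorphism $\sigma_t:\zeta\mapsto\zeta^t$ of $\mathbb Q(\zeta)$ to (20). The right side is rational, so $\sum_{b\in tS}y_b=\sum_{a\in S}y_a$. Both $S$ and $tS$ contain exactly one of $b,-b$ for each $b\not\equiv0$, so $S\setminus tS=-(tS\setminus S)$ and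
$$0=\sum_{b\in tS}y_b-\sum_{a\in S}y_a=\sum_{b\in tS\setminus S}(y_b-y_{-b})=\sum_{b\in tS\setminus S}(1-2y_{-b}).$$
Thus $\kappa(t)=2\sum_{b\in tS\setminus S}y_{-b}\in2\mathcal O$. If $x\in\mathcal O\cap\mathbb Q$, then $q^Nx\in\mathbb Z[\zeta]\cap\mathbb Q=\mathbb Z$ for some $N$; so $\frac12\kappa(t)\in\mathbb Z[1/q]$, and as $q$ is odd, $\kappa(t)$ is even. (For $q=3$ and $S=\{1\}$ one has $\kappa(2)=1$, which shows once more that the series for $q=3$ is not $0$.)

**Step 3: a rational number with square $\pm q$.** The purpose is to turn the parity into a statement about $q$. Let $g=\prod_{a\in S}(\zeta^a-\zeta^{-a})$. In $\sigma_tg=\prod_{b\in tS}(\zeta^b-\zeta^{-b})$ each $b\in tS\setminus S$ gives minus the factor of $-b\in S$. So $\sigma_tg=(-1)^{\kappa(t)}g=g$ for all $t$ prime to $q$, and $g\in\mathbb Q$. Pairing $a\in S$ with $-a$,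
$$\prod_{a\ne0}(\zeta^a-\zeta^{-a})=(-1)^{(q-1)/2}g^2 .$$
On the other hand $\zeta^a-\zeta^{-a}=\zeta^a(1-\zeta^{-2a})$. Here $\prod_{a\ne0}\zeta^a=\zeta^{q(q-1)/2}=1$, and $-2a$ runs over the nonzero residues because $q$ is odd, so the product is $\prod_{b\ne0}(1-\zeta^b)=q$. Hence $g^2=(-1)^{(q-1)/2}q$. Since $g$ is rational, $g^2\ge0$, so $g^2=q$, and an integer that is the square of a rational number is a perfect square. $\blacksquare$
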